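\title{Compact quantum semigroups with a faithful Haar measure need not be quantum groups}

\begin{abstract}
A compact semigroup that carries an invariant probability measure of full support is a group. We show that the quantum analog of this statement is false: there is a separable compact quantum semigroup with a faithful Haar measure in which both of Woronowicz's cancellation laws fail. The example combines almost group-like elements of $SU_q(2)$ for small $q$, a free product, and Kazhdan projections of $SL_3(\mathbb Z)$. We also show that the compact quantum semigroups with a faithful Haar measure are exactly the C$^*$-algebras $C_r(\mathbb G)\subset A\subset L^\infty(\mathbb G)$ with $\Delta(A)\subset A\otimes A$, where $\mathbb G$ is a compact quantum group, and that $A=C_r(\mathbb G)$ is forced when the Haar measure is a trace, when $\mathbb G$ is coamenable, or when $A$ is finite dimensional.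
\end{abstract}

\section{The question and the results}\label{sec:intro}

Between C$^*$-algebras, $\otimes$ denotes the minimal tensor product. A \emph{compact quantum semigroup} is a pair $(A,\Delta)$ of a unital C$^*$-algebra $A$ and a unital $*$-homomorphism $\Delta:A\to A\otimes A$ that is coassociative, $(\Delta\otimes\mathrm{id})\Delta=(\mathrm{id}\otimes\Delta)\Delta$. It is a \emph{compact quantum group} if it satisfies Woronowicz's two \emph{cancellation laws}: the linear spans of $\Delta(A)(1\otimes A)$ and of $\Delta(A)(A\otimes1)$ are both dense in $A\otimes A$. A \emph{Haar measure} on $(A,\Delta)$ is a state $h$ on $A$ with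
\[
(h\otimes\mathrm{id})\Delta(a)=(\mathrm{id}\otimes h)\Delta(a)=h(a)1\qquad(a\in A),
\]
and it is \emph{faithful} if $h(a^*a)=0$ implies $a=0$. There is at most one Haar measure: if $h$ and $h'$ are two, then $h(a)=(h\otimes h')\Delta(a)=h'(a)$. We call $(A,\Delta)$ \emph{finite} if $\dim A<\infty$ and \emph{classical} if $A$ is commutative.

In the classical case $A=C(X)$ for a compact space $X$ with a continuous associative multiplication, and $\Delta(f)(x,y)=f(xy)$. The span of $\Delta(A)(1\otimes A)$ consists of the functions $\sum_i f_i(xy)g_i(y)$. It is a unital $*$-algebra, so by the Stone--Weierstrass theorem it is dense exactly when $(x,y)\mapsto(xy,y)$ is injective, that is, when $xy=x'y$ implies $x=x'$; the second law is cancellation on the other side. A faithful Haar measure is a probability measure $\mu$ of full support that every left and every right translation preserves. Its existence makes $X$ a group. Indeed, for $y\in X$ the compact set $Xy$ has measure $\mu(\{x:xy\in Xy\})=1$, so $Xy=X$ because $\mu$ has full support; in the same way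 $yX=X$; and a semigroup in which the equations $xy=z$ and $yx=z$ can always be solved for $x$ is a group. Both hypotheses on $\mu$ are needed, already for $X=\{0,1\}$. Under ordinary multiplication the point mass at $0$ is a Haar measure that is not faithful, and $0\cdot0=1\cdot0$. Under the product $xy=x$ every probability measure is preserved by right translations, and $00=01$.

Murphy and Tuset proved that a compact quantum semigroup with a faithful Haar measure is a compact quantum group if it is finite or classical. The question whether this holds in general is raised in \cite{Aspects}: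

\begin{quote}
\emph{Is every compact quantum semigroup that admits a faithful Haar measure a compact quantum group?}
\end{quote}

The two known cases suggest the answer yes. The answer is no.

\begin{theorem}\label{thm:A}
There is a separable compact quantum semigroup $(A,\Delta)$ with a faithful Haar measure that is not a compact quantum group. Both cancellation laws fail in it.
\end{theorem}

The failure is of a very restricted kind, as the second theorem shows. A \emph{unitary corepresentation} of $(A,\Delta)$ is a unitary $u\in M_k(A)$, $k<\infty$, with $\Delta(u_{ij})=\sum_pu_{ip}\otimes u_{pj}$; its entries are its \emph{coefficients}. For $A=C(X)$ this is a continuous homomorphism $X\to U(k)$. A compact quantum group $\mathbb G$ has a reduced C$^*$-algebra $C_r(\mathbb G)$ and a von Neumann algebra $L^\infty(\mathbb G)=C_r(\mathbb G)''$ to which $\Delta$ and $h$ extend; they are recalled in Section~\ref{sec:prelim}.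

\begin{theorem}\label{thm:B}
Let $(A,\Delta)$ be a compact quantum semigroup with faithful Haar measure $h$, let $(H,\Lambda,\xi)$ be the GNS construction of $h$, and regard $A\subset B(H)$. Let $\mathcal B\subset A$ be the span of the coefficients of all unitary corepresentations of $(A,\Delta)$, and let $B$ be its norm closure.
\begin{enumerate}
\item[(1)] $(B,\Delta|_B)$ is a compact quantum group with faithful Haar measure $h|_B$. Write $B=C_r(\mathbb G)$.
\item[(2)] $\Lambda(\mathcal B)$ is dense in $H$, $B\subset A\subset B''=L^\infty(\mathbb G)$, and $\Delta$ is the restriction of the comultiplication of $L^\infty(\mathbb G)$.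
\item[(3)] $(A,\Delta)$ is a compact quantum group if and only if $A=B$. This holds as soon as one of the two cancellation laws holds.
\end{enumerate}
Conversely, for every compact quantum group $\mathbb G$, every C$^*$-algebra $C_r(\mathbb G)\subset A\subset L^\infty(\mathbb G)$ with $\Delta(A)\subset A\otimes A$ is a compact quantum semigroup with a faithful Haar measure.
\end{theorem}

So at the measurable level the semigroup \emph{is} a quantum group, and the question becomes one of regularity: can an algebra of bounded measurable functions on $\mathbb G$ that contains discontinuous ones be mapped by $\Delta$ into its own minimal tensor square? The third theorem lists cases where it cannot.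

\begin{theorem}\label{thm:C}
In the situation of Theorem~\ref{thm:B}, $(A,\Delta)$ is a compact quantum group if
\begin{enumerate}
\item[(i)] $h|_B$ is a trace (in particular if $h$ is a trace, for instance if $A$ is commutative), or
\item[(ii)] $\mathbb G$ is coamenable, that is, the counit $\varepsilon$ of $\mathcal B$ extends to a state of $B$, or
\item[(iii)] $\dim A<\infty$.
\end{enumerate}
\end{theorem}

Cases (i) and (iii) contain the theorem of Murphy and Tuset. A counterexample must therefore live over a quantum group that is neither tracial nor coamenable, and the construction reflects this. Non-traciality supplies elements $P_n$ of norm close to $1$ that are small in $L^2$ and almost group-like, $\Delta(P_n)\approx P_n\otimes P_n$. A free product, which destroys coamenability, makes them almost orthogonal, so that their sum converges in $L^\infty(\mathbb G)$ to an element outside $C_r(\mathbb G)$. The comultiplication of the sum is then a ``diagonal'' operator, which is not in the minimal tensor product (Section~\ref{sec:first}). Property (T)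 places a matrix version of the diagonal in the minimal tensor product (Section~\ref{sec:T}), and Section~\ref{sec:counter} builds these matrices into the quantum group. Theorems~\ref{thm:B} and~\ref{thm:C} are proved in Sections~\ref{sec:class} and~\ref{sec:positive}; the proof of Theorem~\ref{thm:A} does not depend on them.

\section{Corepresentations and intermediate algebras}\label{sec:prelim}

Inner products are linear in the second variable. The symbol $\otimes$ also denotes the Hilbert space tensor product, $\mathbin{\bar\otimes}$ the von Neumann tensor product and $\odot$ the algebraic one. If $A\subset B(H)$ and $C\subset B(K)$ are C$^*$-algebras, then $A\otimes C$ is the norm closure of $A\odot C$ in $B(H\otimes K)$. A bounded functional $\omega$ on $C$ has a slice map $\mathrm{id}\otimes\omega:A\otimes C\to A$ with $\|(\mathrm{id}\otimes\omega)(z)\|\le\|\omega\|\,\|z\|$ and $(\mathrm{id}\otimes\omega)((a\otimes1)z(a'\otimes1))=a\,(\mathrm{id}\otimes\omega)(z)\,a'$. The same holds for the other leg, and for normal functionals on von Neumann tensor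 products.

\subsection*{The reduced algebras}
We use the following standard facts; see Woronowicz \cite{Wor} and the work of Kustermans and Vaes. In a compact quantum group, the span $\mathcal B$ of the coefficients of the unitary corepresentations is a dense Hopf $*$-algebra, whose counit is given by $\varepsilon(u_{ij})=\delta_{ij}$. Conversely, let $\mathcal B$ be a Hopf $*$-algebra spanned by the coefficients of its unitary corepresentations. It has a unique invariant state $h$, the Haar state, and $h$ is faithful. Let $(\mathcal H,\Lambda,\xi)$ be the GNS construction, so that $\mathcal B\subset B(\mathcal H)$, $\Lambda(b)=b\xi$ and $h=\langle\xi,\cdot\,\xi\rangle$. Let $B=C_r(\mathbb G)$ be the norm closure of $\mathcal B$ and $N=L^\infty(\mathbb G)=B''$. Then $\Delta$ extends to a normal, injective, unital, coassociative $*$-homomorphism $\Delta:N\to N\mathbin{\bar\otimes}N$ with $\Delta(B)\subset B\otimes B$. The vector state $h$ is faithful on $N$, and by normality $(h\otimes\mathrm{id})\Delta=(\mathrm{id}\otimes h)\Delta=h(\cdot)1$ on $N$.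

\subsection*{Slice formulas}
Convolving a bounded function on a compact group with a matrix coefficient gives a linear combination of matrix coefficients. The next lemma is the quantum form of this smoothing; it uses only unitarity and invariance.

\begin{lemma}\label{lem:slice}
Let $(C,\Delta,h)$ be a compact quantum semigroup with a Haar measure, or the von Neumann algebra $N$ above, and let $u\in M_k(C)$ be a unitary corepresentation. For all $a\in C$,
\begin{align}
(h\otimes\mathrm{id})\big((u_{ij}^*\otimes1)\Delta(a)\big)&=\sum_kh(u_{ik}^*a)\,u_{jk},\label{eq:s1}\\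
(\mathrm{id}\otimes h)\big(\Delta(a)(1\otimes u_{pq}^*)\big)&=\sum_kh(au_{kq}^*)\,u_{kp},\label{eq:s2}\\
(h\otimes\mathrm{id})\big(\Delta(a)(u_{ij}\otimes1)\big)&=\sum_kh(au_{ik})\,u_{jk}^*.\label{eq:s3}
\end{align}
If $\mathcal B\subset C$ is a unital $*$-subalgebra spanned by the entries of unitary corepresentations in matrices over $\mathcal B$, then $\Delta(\mathcal B)(1\otimes\mathcal B)$ and $\Delta(\mathcal B)(\mathcal B\otimes1)$ both span $\mathcal B\odot\mathcal B$.
\end{lemma}

\begin{proof}
Expanding $\Delta$ and using $\sum_ku_{jk}u_{pk}^*=\delta_{jp}$ for the first and third identity, and $\sum_ku_{ks}^*u_{kp}=\delta_{sp}$ for the second, we get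
\begin{gather*}
u_{ij}^*\otimes1=\sum_k(1\otimes u_{jk})\Delta(u_{ik}^*),\qquad 1\otimes u_{pq}^*=\sum_k\Delta(u_{kq}^*)(u_{kp}\otimes1),\\
u_{ij}\otimes1=\sum_k\Delta(u_{ik})(1\otimes u_{jk}^*).
\end{gather*}
The first gives $(u_{ij}^*\otimes1)\Delta(a)=\sum_k(1\otimes u_{jk})\Delta(u_{ik}^*a)$, and $h\otimes\mathrm{id}$ turns this into \eqref{eq:s1}. Multiplying the second and third on the left by $\Delta(a)$ and slicing gives \eqref{eq:s2} and \eqref{eq:s3}. The third identity shows that $\mathcal B\otimes1$, hence $(\mathcal B\otimes1)(1\otimes\mathcal B)$, lies in the span of $\Delta(\mathcal B)(1\otimes\mathcal B)$. Since $\mathcal B=\mathcal B^*$ is also spanned by the elements $u_{pq}^*$, the second identity does the same for $\Delta(\mathcal B)(\mathcal B\otimes1)$.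
\end{proof}

\begin{lemma}\label{lem:inter}
Let $\mathcal B\subset B\subset N$ be as above and let $B\subset A\subset N$ be a C$^*$-algebra with $\Delta(A)\subset A\otimes A$. Then $(A,\Delta)$ is a compact quantum semigroup with faithful Haar measure $h|_A$. If one of the sets $\Delta(A)(1\otimes A)$, $\Delta(A)(A\otimes1)$ has dense span in $A\otimes A$, then $A=B$. Hence $(A,\Delta)$ is a compact quantum group if and only if $A=B$.
\end{lemma}

\begin{proof}
Coassociativity, invariance and faithfulness are inherited from $N$. Let $a,c\in A$ and choose $b_k\in\mathcal B$ with $b_k\xi\to c\xi$. Since $|h(yc)-h(yb_k)|\le\|y\|\,\|(c-b_k)\xi\|$, the functionals $h(\cdot\,b_k)$ converge in norm to $h(\cdot\,c)$. So the elements $(\mathrm{id}\otimes h)(\Delta(a)(1\otimes b_k))$, which lie in $\mathcal B$ by \eqref{eq:s2}, converge in norm to $(\mathrm{id}\otimes h)(\Delta(a)(1\otimes c))$, and this element lies in $B$. If $\Delta(A)(1\otimes A)$ has dense span, then $\mathrm{id}\otimes h$ maps all of $A\otimes A$ into $B$, and $a=(\mathrm{id}\otimes h)(a\otimes1)\in B$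 for every $a\in A$. For $\Delta(A)(A\otimes1)$ use $h\otimes\mathrm{id}$ and \eqref{eq:s3}. If $A=B$, both laws hold by the last part of Lemma~\ref{lem:slice}.
\end{proof}

To prove Theorem~\ref{thm:A} it is therefore enough to find $\mathbb G$ and a separable C$^*$-algebra $B\subsetneq A\subset N$ with $\Delta(A)\subset A\otimes A$.

\section{Almost group-like elements and a first attempt}\label{sec:first}

The easiest elements to comultiply are the group-like ones, $\Delta(x)=x\otimes x$. For such an $x$ invariance gives $h(x^*x)1=(h\otimes\mathrm{id})(x^*x\otimes x^*x)=h(x^*x)\,x^*x$, so a nonzero group-like element is an isometry and has $L^2$-norm $1$. We want to add up infinitely many elements, so we need them small in $L^2$, and we relax the identity to an approximate one.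

Fix integers $r_n\ge1$, $n\ge1$, to be chosen in Section~\ref{sec:T}, and put
\[
q_n=2^{-n-5}r_n^{-2},\qquad\text{so that}\qquad 3q_n<\tfrac1{16},\qquad\sum_{n\ge1}2q_n\le\sum_{n\ge1}2r_n^2q_n=\tfrac1{16}.
\]

\subsection*{The elements $P_n$}
For $0<q<1$, Woronowicz's quantum group $SU_q(2)$ is given by the Hopf $*$-algebra with generators $\alpha,\gamma$ for which $\left(\begin{smallmatrix}\alpha&-q\gamma^*\\ \gamma&\alpha^*\end{smallmatrix}\right)$ is a unitary corepresentation. In particular
\[
\alpha^*\alpha+\gamma^*\gamma=1,\qquad\Delta(\alpha)=\alpha\otimes\alpha-q\gamma^*\otimes\gamma,\qquad h\big((\gamma^*\gamma)^k\big)=\frac{1-q^2}{1-q^{2k+2}},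
\]
the last being Woronowicz's formula for the Haar state. For small $q$ the generator $\alpha$ is almost group-like, while $\gamma^*\gamma$ has all moments close to $1$, so that $\alpha^*\alpha=1-\gamma^*\gamma$ is small in the eyes of $h$.

\begin{lemma}\label{lem:P}
Let $P=\alpha^*\alpha$ in the reduced C$^*$-algebra of $SU_q(2)$. Then $0\le P\le1$ and
\[
h(P^2)\le q^2,\qquad\|P\|\ge1-q^2,\qquad\|\Delta(P)-P\otimes P\|\le3q .
\]
\end{lemma}

\begin{proof}
The first relation gives $0\le P\le1$ and $\|\alpha\|,\|\gamma\|\le1$. With $t=q^2$ the moment formula gives $h(P)=1-\frac1{1+t}=\frac t{1+t}$ and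
\[
h(P^2)=1-\frac2{1+t}+\frac1{1+t+t^2}=\frac{t(1+t^2)}{(1+t)(1+t+t^2)} .
\]
From $P^2\le P$ we get $h(P^2)\le h(P)\le t$, and from $P^2\le\|P\|P$ we get $\|P\|\ge h(P^2)/h(P)=1-\frac t{1+t+t^2}\ge1-t$. Finally $\Delta(\alpha)=\alpha\otimes\alpha+e$ with $\|e\|\le q$, so $\Delta(P)-P\otimes P=(\alpha\otimes\alpha)^*e+e^*(\alpha\otimes\alpha)+e^*e$ has norm at most $2q+q^2$.
\end{proof}

For $n\ge1$ let $\mathcal B_n$ be the Hopf $*$-algebra of $SU_{q_n}(2)$ and $P_n=\alpha^*\alpha\in\mathcal B_n$. Let $\mathcal B_0$ be the Hopf $*$-algebra of matrix coefficients of the classical group $SU(2)$; it enters only in Section~\ref{sec:counter}. Let $h_i$ be the Haar state of $\mathcal B_i$, let $H_i=\mathbb C\xi\oplus H_i^\circ$ be its GNS space, and let $\mathcal B_i^\circ=\ker h_i$, the span of the coefficients of the nontrivial irreducible corepresentations.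

\subsection*{The free product}
Freeness converts smallness in $L^2$ into approximate orthogonality in operator norm. Let $\mathcal B$ be the unital free product of the Hopf $*$-algebras $\mathcal B_i$, $i\ge0$, with $\Delta$, counit and antipode induced from the factors. A product $u_{ij}v_{kl}$ of coefficients is a coefficient of the unitary corepresentation $(u_{ij}v_{kl})_{(i,k),(j,l)}$, so $\mathcal B$ is spanned by coefficients of unitary corepresentations. It is also spanned by $1$ and the \emph{reduced words} $a_1\cdots a_k$ with $a_j\in\mathcal B_{i_j}^\circ$ and $i_1\ne i_2\ne\dots\ne i_k$ (neighboring indices differ). It acts on Voiculescu's free product Hilbert space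
\[
\mathcal H=\mathbb C\xi\oplus\bigoplus_{k\ge1}\ \bigoplus_{i_1\ne i_2\ne\dots\ne i_k}H_{i_1}^\circ\otimes\dots\otimes H_{i_k}^\circ
\]
as follows. Let $\mathcal H(i)$ be the closed span of $\xi$ and of the summands with $i_1\ne i$. Identify $H_i\otimes\mathcal H(i)$ with $\mathcal H$ by $\xi\otimes\eta\mapsto\eta$, and, for $\zeta\in H_i^\circ$, by $\zeta\otimes\xi\mapsto\zeta$ and by concatenation on the remaining summands. Then $a\in\mathcal B_i$ acts as $a\otimes1$. Thus an element $a\in\mathcal B_i^\circ$ prefixes the letter $a\xi\in H_i^\circ$ to a vector of $\mathcal H(i)$. It follows that $a_1\cdots a_k\xi=a_1\xi\otimes\dots\otimes a_k\xi$ for a reduced word, so $\xi$ is cyclic, and the state $h=\langle\xi,\cdot\,\xi\rangle$ vanishes on reduced words and restricts to $h_i$ on $\mathcal B_i$.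

This $h$ is the Haar state of $\mathcal B$ (Wang \cite{Wang}). Indeed $\Delta(\mathcal B_i^\circ)\subset\mathcal B_i^\circ\odot\mathcal B_i^\circ$, so $\Delta(a_1\cdots a_k)$ is a sum of tensors both of whose legs are reduced words, and $(h\otimes\mathrm{id})\Delta$, $(\mathrm{id}\otimes h)\Delta$ and $h(\cdot)1$ all vanish on $a_1\cdots a_k$. Hence $(\mathcal H,\xi)$ is the GNS construction of the Haar state, and we have $\mathcal B\subset B\subset N\subset B(\mathcal H)$ as in Section~\ref{sec:prelim}. The algebra $B$ is separable because $\mathcal B$ has countable dimension.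

For $n\ge1$ let $E_n$ be the projection onto the summands of $\mathcal H$ with $i_1=n$. The $E_n$ are mutually orthogonal. Let $\mathcal B_{\le m}$ be the algebra generated by $\mathcal B_0,\dots,\mathcal B_m$, and put $K_n=E_nP_nE_n\ge0$.

\begin{lemma}\label{lem:free}
Let $n,m\ge1$.
\begin{enumerate}
\item[(a)] If $a\in\mathcal B_0$, then $E_maE_n=\delta_{mn}h(a)E_n$ and $E_ma\xi=0$.
\item[(b)] If $a\in\mathcal B_{\le m}$ and $n>m$, then $E_naE_n=h(a)E_n$.
\item[(c)] $\|P_n-K_n\|\le2q_n$ and $\|K_n\|\ge1-3q_n>\frac{15}{16}$.
\end{enumerate}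
\end{lemma}

\begin{proof}
(a) For $\eta\in\mathcal H(0)$, which contains $E_n\mathcal H$ and $\xi$, we have $a\eta=h(a)\eta+(a-h(a)1)\eta$, and the last vector is made of words beginning with a letter of $H_0^\circ$.

(b) The element $a-h(a)1$ is a sum of reduced words in the factors of index at most $m$. Such a word prefixes its letters to a vector in $E_n\mathcal H$, so the result begins with a letter of index at most $m<n$.

(c) In $\mathcal H=H_n\otimes\mathcal H(n)$ the range of $1-E_n$ is $\mathbb C\xi\otimes\mathcal H(n)$, on which $P_n\otimes1$ has norm $\|P_n\xi\|=h(P_n^2)^{1/2}\le q_n$. So $\|P_n(1-E_n)\|\le q_n$, and $P_n-K_n=P_n(1-E_n)+(1-E_n)P_nE_n$ has norm at most $2q_n$. Then $\|K_n\|\ge1-q_n^2-2q_n$ by Lemma~\ref{lem:P}.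
\end{proof}

\subsection*{A first attempt}
The operators $K_n$ are contractions on the orthogonal subspaces $E_n\mathcal H$, so $\sum_nK_n$ converges strongly, and $\sum_n(P_n-K_n)$ converges in norm to an operator of norm at most $\frac1{16}$. Hence $X_0=\sum_nP_n$ converges strongly, with bounded partial sums in $\mathcal B$, and $X_0\in N$. It passes the first test and fails the second.

\begin{proposition}\label{prop:first}
$X_0\notin B$, and $\Delta(X_0)\notin B(\mathcal H)\otimes B(\mathcal H)$.
\end{proposition}

\begin{proof}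
Let $b\in\mathcal B_{\le m}$, $n>m$, and let $\eta\in E_n\mathcal H$ be a unit vector. By Lemma~\ref{lem:free}(b), $\langle\eta,b\eta\rangle=h(b)=\langle\xi,b\xi\rangle$: the element $b$ does not distinguish $\eta$ from $\xi$. But $\sum_kK_k$ takes the values $\langle\eta,K_n\eta\rangle$ and $0$ in these two vector states. So $2\|X_0-b\|\ge\langle\eta,K_n\eta\rangle-\frac18$, and the supremum over $\eta$ gives $2\|X_0-b\|\ge\frac{13}{16}$. As the $\mathcal B_{\le m}$ exhaust $\mathcal B$, we get $X_0\notin B$.

By normality $\Delta(X_0)$ is the weak limit of $\sum_{n\le k}\Delta(P_n)$. Since $\|\Delta(P_n)-P_n\otimes P_n\|\le3q_n$ and $\|P_n\otimes P_n-K_n\otimes K_n\|\le4q_n$ are summable, $\Delta(X_0)$ differs from $Z=\sum_nK_n\otimes K_n$ by an element of $B(\mathcal H)\otimes B(\mathcal H)$. For $z\in B(\mathcal H)\otimes B(\mathcal H)$ the slices $(\omega\otimes\mathrm{id})(z)$, $\|\omega\|\le1$, form a totally bounded set: for a finite sum of elementary tensors they lie in a bounded subset of a finite-dimensional space, and the general case follows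 by approximation. Let $\omega_n$ be the vector state of a unit vector $\eta_n\in E_n\mathcal H$ with $\langle\eta_n,K_n\eta_n\rangle\ge\frac12$. The slices $(\omega_n\otimes\mathrm{id})(Z)=\langle\eta_n,K_n\eta_n\rangle K_n$ have norm at least $\frac14$ and live on orthogonal subspaces, so their mutual distances are at least $\frac14$. Hence $Z\notin B(\mathcal H)\otimes B(\mathcal H)$.
\end{proof}

The obstruction is visible in a commutative model. The map $(x_n)\mapsto\sum_nx_nP_n$ sends $\ell^\infty$ to $N$, and up to a norm-convergent error $\Delta(X_0)$ is the image of the indicator function of the diagonal of $\mathbb N\times\mathbb N$, which by the same slicing argument does not lie in $\ell^\infty\otimes\ell^\infty$. The remedy is to replace $\ell^\infty$ by a product of matrix algebras.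

\section{Property (T) and the diagonal}\label{sec:T}

Let $e_1,\dots,e_r$ be the standard basis of $\mathbb C^r$ and $e_{pq}$ the matrix units of $M_r$. The matrix analog of a diagonal point is the rank-one projection onto $r^{-1/2}\sum_pe_p\otimes e_p$,
\[
\Omega=\frac1r\sum_{p,q}e_{pq}\otimes e_{pq}\in M_r\otimes M_r .
\]
It is a projection onto invariant vectors. Let $\pi,\pi'$ be irreducible unitary representations of a group $\Gamma$ on $\mathbb C^r$ and $\mathbb C^{r'}$, and let $\bar\pi'$ be the entrywise conjugate of $\pi'$. Under $e_p\otimes e_q\mapsto e_{pq}$ the space $\mathbb C^r\otimes\mathbb C^{r'}$ becomes the space of $r\times r'$ matrices, and $\pi(t)\otimes\bar\pi'(t)$ acts by $T\mapsto\pi(t)T\pi'(t)^*$. The invariant vectors are the intertwiners. By Schur's lemma the projection onto them is $0$ if $\pi,\pi'$ are inequivalent, and it is $\Omega$ if $\pi=\pi'$. If $\pi$ and $\pi'$ factor through one finite group, this projection is the average of $\pi(t)\otimes\bar\pi'(t)$ over that group. For a sequence $(\pi_n)$ we need a \emph{single}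 finite average that approximates the projection for all pairs $(\pi_n,\pi_m)$ at once, and property (T) provides it.

The group $\Gamma=SL_3(\mathbb Z)$ has property (T): for a finite generating set $S=S^{-1}\ni e$ there is $\kappa>0$ such that, in every unitary representation $\pi$ without nonzero invariant vectors, every unit vector $\zeta$ satisfies $\max_{g\in S}\|\pi(g)\zeta-\zeta\|\ge\kappa$. Put $\mu=|S|^{-1}\sum_{g\in S}g\in\mathbb C[\Gamma]$ and write $\mu^j=\sum_t\mu_j(t)\,t$, a finite sum.

\begin{lemma}\label{lem:gap}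
There is $\theta<1$ such that $\|\sum_t\mu_j(t)\pi(t)-Q_\pi\|\le\theta^j$ for all $j\ge1$ and every unitary representation $\pi$ of $\Gamma$, where $Q_\pi$ is the projection onto the invariant vectors.
\end{lemma}

\begin{proof}
The operator $\pi(\mu)$ is self-adjoint because $S=S^{-1}$. It is the identity on the range of $Q_\pi$ and preserves the orthogonal complement, a subrepresentation without nonzero invariant vectors. For a unit vector $\zeta$ in the complement,
\[
\langle\zeta,\pi(\mu)\zeta\rangle=1-\frac1{2|S|}\sum_{g\in S}\|\pi(g)\zeta-\zeta\|^2\le1-\frac{\kappa^2}{2|S|},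
\]
and the term $g=e$ gives $\langle\zeta,\pi(\mu)\zeta\rangle\ge\frac{1-(|S|-1)}{|S|}=-1+\frac2{|S|}$. So $\pi(\mu)$ has norm at most $\theta=\max\{1-\frac{\kappa^2}{2|S|},1-\frac2{|S|}\}$ on the complement.
\end{proof}

For the $n$-th prime $p$ let $\pi_n:\Gamma\to U(r_n)$ be a nontrivial irreducible representation that factors through reduction modulo $p$; one exists because the image of $\Gamma$ in $SL_3(\mathbb F_p)$ is a nontrivial finite group. This fixes the integers $r_n$. The $\pi_n$ are pairwise inequivalent. For if a representation factors through the reductions modulo $p$ and modulo $p'\ne p$, then its kernel contains $1+pe_{ij}$ and $1+p'e_{ij}$ for $i\ne j$, hence $1+e_{ij}$, and these elementary matrices generate $\Gamma$. With $\Omega_n$ the projection $\Omega$ for $r=r_n$, Lemma~\ref{lem:gap} applied to $\pi_n\otimes\bar\pi_m$ gives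
\begin{equation}\label{eq:kaz}
\sup_{n,m}\Big\|\sum_t\mu_j(t)\,\pi_n(t)\otimes\bar\pi_m(t)-\delta_{nm}\Omega_n\Big\|\le\theta^j .
\end{equation}
In the $\ell^\infty$-product $\mathcal N=\prod_nM_{r_n}$ this says that the finite sums $\sum_t\mu_j(t)\,(\pi_n(t))_n\otimes(\bar\pi_m(t))_m$ converge in norm to the diagonal $(\delta_{nm}\Omega_n)_{n,m}$, which therefore belongs to $\mathcal N\otimes\mathcal N$. With $r_n=1$ for all $n$ this was impossible.

\section{The counterexample}\label{sec:counter}

It remains to find elements of $\mathcal B$, indexed by matrices, whose comultiplication produces $\Omega_n$. Matrix coefficients do this. The group $SU(2)$ has an irreducible unitary representation $v^{(n)}\in M_{r_n}(\mathcal B_0)$ of dimension $r_n$, with Schur orthogonality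
\begin{equation}\label{eq:schur}
h\big(v^{(n)*}_{kl}v^{(n)}_{ij}\big)=\delta_{ik}\delta_{jl}/r_n .
\end{equation}
In $\Delta(v_{ij}P_nv_{kl}^*)\approx\sum_{p,q}v_{ip}P_nv_{kq}^*\otimes v_{pj}P_nv_{ql}^*$ the inner indices $p,q$ are summed exactly as in $\sum_{p,q}e_{pq}\otimes e_{pq}$.

\subsection*{The maps $\Psi_n$}
Fix $n\ge1$ and write $r=r_n$, $v=v^{(n)}$. Define $W_n:\mathbb C^r\otimes\mathbb C^r\otimes\mathcal H\to\mathcal H$ by $W_n(e_i\otimes e_j\otimes\eta)=\sqrt r\,v_{ij}\eta$. Then $W_n^*\eta=\sum_{k,l}e_k\otimes e_l\otimes\sqrt r\,v_{kl}^*\eta$ and $W_nW_n^*=r\sum_{i,j}v_{ij}v_{ij}^*=r^2$, so $\|W_n\|=r$. Define $\Psi_n:M_r\otimes M_r\to\mathcal B$ by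
\[
\Psi_n(x)=W_n(x\otimes P_n)W_n^*,\qquad\text{that is,}\qquad\Psi_n(e_{ik}\otimes e_{jl})=r\,v_{ij}P_nv_{kl}^* .
\]
For $x\in M_r\otimes M_r$ let $x_{14}\Omega_{23}\in M_r^{\otimes4}$ be the element with $x$ in legs $1,4$ and $\Omega_n$ in legs $2,3$; so $x=y\otimes y'$ gives $y\otimes\Omega_n\otimes y'$.

\begin{lemma}\label{lem:Tn}
For $x\in M_{r_n}\otimes M_{r_n}$ the element $T_n(x)=\Delta(\Psi_n(x))-(\Psi_n\otimes\Psi_n)(x_{14}\Omega_{23})$ lies in $\mathcal B\odot\mathcal B$, and $\|T_n(x)\|\le3\cdot2^{-n-5}\|x\|$.
\end{lemma}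

\begin{proof}
For $x=e_{ik}\otimes e_{jl}$ we have $x_{14}\Omega_{23}=\frac1r\sum_{p,q}(e_{ik}\otimes e_{pq})\otimes(e_{pq}\otimes e_{jl})$, so
\[
(\Psi_n\otimes\Psi_n)(x_{14}\Omega_{23})=\frac1r\sum_{p,q}r\,v_{ip}P_nv_{kq}^*\otimes r\,v_{pj}P_nv_{ql}^*=r\,\Delta(v_{ij})(P_n\otimes P_n)\Delta(v_{kl})^*,
\]
while $\Delta(\Psi_n(x))=r\,\Delta(v_{ij})\Delta(P_n)\Delta(v_{kl})^*$. Let $D_n=\Delta(P_n)-P_n\otimes P_n$, and let $\widetilde W_n(e_i\otimes e_j\otimes\eta)=\sqrt r\,\Delta(v_{ij})\eta$ for $\eta\in\mathcal H\otimes\mathcal H$. By linearity $T_n(x)=\widetilde W_n(x\otimes D_n)\widetilde W_n^*$ for all $x$, and $\widetilde W_n\widetilde W_n^*=\Delta(r\sum v_{ij}v_{ij}^*)=r^2$. So $\|T_n(x)\|\le r_n^2\cdot3q_n\|x\|$ by Lemma~\ref{lem:P}.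
\end{proof}

The factor $r$ in $\Psi_n$ has to serve twice. In Lemma~\ref{lem:Tn} it is the factor for which the normalized projection $\Omega_n$, and not a large multiple of it, appears. By \eqref{eq:schur} it is also the factor that makes $W_n$ isometric where $P_n$ is concentrated. Let $L_n$ be the restriction of $W_n$ to $\mathbb C^{r_n}\otimes\mathbb C^{r_n}\otimes E_n\mathcal H$. The entries of $L_m^*L_n$ are $\sqrt{r_mr_n}\,E_mv_{kl}^{(m)*}v_{ij}^{(n)}E_n$, so Lemma~\ref{lem:free}(a) and \eqref{eq:schur} give
\begin{equation}\label{eq:L}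
L_m^*L_n=\delta_{mn}1 .
\end{equation}
The $L_n$ are isometries with mutually orthogonal ranges. Splitting $P_n=K_n+(P_n-K_n)$,
\[
\Psi_n(x)=L_n(x\otimes K_n)L_n^*+R_n(x),\qquad R_n(x)=W_n\big(x\otimes(P_n-K_n)\big)W_n^* .
\]

\subsection*{The map $\Psi$}
We must apply the sum of the $\Psi_n$ to both legs of a minimal tensor product, and for this boundedness is not enough. Recall that a linear map $\varphi$ between C$^*$-algebras is \emph{completely bounded} if $\|\varphi\|_{cb}=\sup_k\|\mathrm{id}_{M_k}\otimes\varphi\|<\infty$. If $\pi$ is a $*$-representation and $V,V'$ are bounded operators, then $x\mapsto V\pi(x)V'$ has cb-norm at most $\|V\|\,\|V'\|$. If $\varphi,\psi$ are completely bounded, then $\varphi\odot\psi$ extends to the minimal tensor product with norm at most $\|\varphi\|_{cb}\|\psi\|_{cb}$.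

Let $\mathcal M=\prod_n(M_{r_n}\otimes M_{r_n})$ be the $\ell^\infty$-product, and let $c_k\in\mathcal M$ be the central projection onto the first $k$ coordinates. Representing $\mathcal M$ on $\bigoplus_n\mathbb C^{r_n}\otimes\mathbb C^{r_n}$, an element $Y\in\mathcal M\otimes\mathcal M$ is block diagonal with components $Y_{nm}$, and $\|Y\|=\sup_{n,m}\|Y_{nm}\|$. For $x=(x_n)\in\mathcal M$ put
\[
\Psi^0(x)=\sum_nL_n(x_n\otimes K_n)L_n^*,\qquad R(x)=\sum_nR_n(x_n),\qquad\Psi=\Psi^0+R .
\]

\begin{lemma}\label{lem:Psi}
The maps $\Psi^0,R:\mathcal M\to B(\mathcal H)$ are completely bounded, with $\|\Psi^0\|_{cb}\le1$ and $\|R\|_{cb}\le\frac1{16}$. For $x\in\mathcal M$ and $Y\in\mathcal M\otimes\mathcal M$,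
\[
\sum_{n\le k}\Psi_n(x_n)\to\Psi(x),\qquad\sum_{n,m\le k}(\Psi_n\otimes\Psi_m)(Y_{nm})\to(\Psi\otimes\Psi)(Y)
\]
strongly as $k\to\infty$, and the partial sums are bounded. In particular $\Psi(\mathcal M)\subset N$.
\end{lemma}

\begin{proof}
By \eqref{eq:L}, $L=\bigoplus_nL_n$ is an isometry, and $\Psi^0(x)=L\pi(x)KL^*$ with $\pi(x)=\bigoplus_nx_n\otimes1$ and $K=\bigoplus_n1\otimes K_n$. So $\|\Psi^0\|_{cb}\le1$, and $\Psi^0(c_kx)\to\Psi^0(x)$ strongly. Next, $\|R_n\|_{cb}\le\|W_n\|^2\|P_n-K_n\|\le2r_n^2q_n$, so the series for $R$ converges absolutely in cb-norm and $\|R\|_{cb}\le\frac1{16}$. Hence $\sum_{n\le k}\Psi_n(x_n)=\Psi(c_kx)\to\Psi(x)$ strongly, with norms at most $\|\Psi\|\,\|x\|$. The second partial sum is $(\Psi\otimes\Psi)((c_k\otimes c_k)Y)$. For $Y=x\otimes y$ it equals $\Psi(c_kx)\otimes\Psi(c_ky)$ and converges strongly to $\Psi(x)\otimes\Psi(y)$. The maps $Y\mapsto(\Psi\otimes\Psi)((c_k\otimes c_k)Y)$ have norm at most $\|\Psi\|_{cb}^2$, so the convergence passes from $\mathcal M\odot\mathcal M$ to $\mathcal M\otimes\mathcal M$.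
\end{proof}

\subsection*{The algebra $A$}
The element $X=\Psi(1)$ replaces $X_0$. By Lemma~\ref{lem:Tn} its comultiplication is governed by the blocks $1\otimes\Omega_n\otimes1$, and \eqref{eq:kaz} approximates these by tensors whose legs are $(1\otimes\pi_n(t))_n$ and $(\bar\pi_n(t)\otimes1)_n$. Their images under $\Psi$ must belong to $A$ as well, and comultiplying them leads to the family
\[
d_{g,g'}=\big(\bar\pi_n(g)\otimes\pi_n(g')\big)_n\in\mathcal M\qquad(g,g'\in\Gamma),
\]
which closes up. Let $A\subset N$ be the C$^*$-algebra generated by $B$ and the elements $\Psi(d_{g,g'})$. It is unital and separable, and $X=\Psi(d_{e,e})\in A$.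

\begin{proposition}\label{prop:DA}
$\Delta(A)\subset A\otimes A$.
\end{proposition}

\begin{proof}
Since $\Delta$ is a $*$-homomorphism and $\Delta(B)\subset B\otimes B$, it suffices to show $\Delta(\Psi(d))\in A\otimes A$ for $d=d_{g,g'}$. Let $Y^{(j)}=\sum_t\mu_j(t)\,d_{g,t}\otimes d_{t,g'}\in\mathcal M\odot\mathcal M$. Its components are
\[
Y^{(j)}_{nm}=\bar\pi_n(g)\otimes\Big[\sum_t\mu_j(t)\,\pi_n(t)\otimes\bar\pi_m(t)\Big]\otimes\pi_m(g').
\]
By \eqref{eq:kaz}, $Y^{(j)}$ converges in the norm of $\mathcal M\otimes\mathcal M$ to the element $Y$ with $Y_{nm}=\delta_{nm}\,\bar\pi_n(g)\otimes\Omega_n\otimes\pi_n(g')=\delta_{nm}(d_n)_{14}\Omega_{23}$. Since $\Psi\otimes\Psi$ is bounded,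
\[
(\Psi\otimes\Psi)(Y)=\lim_j\sum_t\mu_j(t)\,\Psi(d_{g,t})\otimes\Psi(d_{t,g'})\in A\otimes A .
\]
By the definition of $T_n$,
\[
\Delta\Big(\sum_{n\le k}\Psi_n(d_n)\Big)=\sum_{n\le k}(\Psi_n\otimes\Psi_n)(Y_{nn})+\sum_{n\le k}T_n(d_n).
\]
Let $k\to\infty$. By Lemma~\ref{lem:Psi} and the normality of $\Delta$, the left side tends weakly to $\Delta(\Psi(d))$, and the first sum on the right tends strongly to $(\Psi\otimes\Psi)(Y)$. By Lemma~\ref{lem:Tn} the last sum converges in norm to an element of $B\otimes B$. So $\Delta(\Psi(d))\in A\otimes A+B\otimes B=A\otimes A$.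
\end{proof}

\begin{proposition}\label{prop:AB}
$\mathrm{dist}(X,B)\ge\frac{13}{32}$. In particular $A\ne B$.
\end{proposition}

\begin{proof}
We move the two test vectors of Proposition~\ref{prop:first} by a coefficient of $v=v^{(n)}$. Let $b\in\mathcal B_{\le m}$, $n>m\ge1$, let $\eta\in E_n\mathcal H$ be a unit vector, and put
\[
\zeta=\sqrt{r_n}\,v_{11}\eta=L_n(e_1\otimes e_1\otimes\eta),\qquad\zeta'=\sqrt{r_n}\,v_{11}\xi .
\]
Both are unit vectors, by \eqref{eq:L} and \eqref{eq:schur}. Since $v_{11}^*bv_{11}\in\mathcal B_{\le m}$, Lemma~\ref{lem:free}(b) gives $\langle\zeta,b\zeta\rangle=r_nh(v_{11}^*bv_{11})=\langle\zeta',b\zeta'\rangle$. By \eqref{eq:L}, $\langle\zeta,\Psi^0(1)\zeta\rangle=\langle\eta,K_n\eta\rangle$. The components of $L_k^*\zeta'$ are multiples of $E_kv_{ij}^{(k)*}v_{11}\xi$, which vanish by Lemma~\ref{lem:free}(a), so $\Psi^0(1)\zeta'=0$. With $\|R(1)\|\le\frac1{16}$,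
\[
2\|X-b\|\ge\big|\langle\zeta,(X-b)\zeta\rangle-\langle\zeta',(X-b)\zeta'\rangle\big|\ge\langle\eta,K_n\eta\rangle-\tfrac18 .
\]
The supremum over $\eta$ and Lemma~\ref{lem:free}(c) give $2\|X-b\|\ge\frac{15}{16}-\frac18=\frac{13}{16}$. The algebras $\mathcal B_{\le m}$ exhaust $\mathcal B$, which is dense in $B$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:DA} and Lemma~\ref{lem:inter}, $(A,\Delta)$ is a separable compact quantum semigroup with faithful Haar measure $h|_A$. Either cancellation law would give $A=B$, against Proposition~\ref{prop:AB}.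
\end{proof}

\section{Peter--Weyl theory without cancellation}\label{sec:class}

In this section $(A,\Delta,h)$, $(H,\Lambda,\xi)$, $\mathcal B$ and $B$ are as in Theorem~\ref{thm:B}; the GNS representation is faithful because $h$ is, and $\Lambda(a)=a\xi$. The plan follows the Peter--Weyl theorem: compact operators that commute with translations cut $H$ into finite-dimensional invariant pieces. Two difficulties arise. Without cancellation, translations are a priori only isometries. And density of $\Lambda(\mathcal B)$ in $H$ does not by itself place $A$ inside $B''$; this needs modular theory.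

\subsection*{Corepresentations}
A matrix $u\in M_k(A)=M_k\otimes A$ is a \emph{corepresentation} if $(\mathrm{id}\otimes\Delta)(u)=u_{12}u_{13}$, which is the identity $\Delta(u_{ij})=\sum_pu_{ip}\otimes u_{pj}$. A scalar matrix $T$ is identified with $T\otimes1$. If $y$ is a matrix over $A$ and $(\mathrm{id}\otimes h)(y^*y)=0$, then the diagonal entries $\sum_ih(y_{ij}^*y_{ij})$ vanish, so $y=0$ by faithfulness.

\begin{lemma}\label{lem:unitary}
A corepresentation $u\in M_k(A)$ with $u^*u=1$ is unitary.
\end{lemma}

\begin{proof}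
Let $T=(\mathrm{id}\otimes h)(uu^*)\in M_k$, a positive matrix. Apply $h$ to the third leg of $(\mathrm{id}\otimes\Delta)(uu^*)=u_{12}u_{13}u_{13}^*u_{12}^*$. Invariance gives $T=uTu^*$, and multiplying on the right by $u$ gives $Tu=uT$. The projection $e$ onto $\ker T$ is a polynomial in $T$, so $eu=ue$. From $(\mathrm{id}\otimes h)(euu^*e)=eTe=0$ we get $u^*e=0$, hence $ue=eu=0$ and $e=u^*ue=0$. So $T$ is invertible, and $T=uTu^*=Tuu^*$ gives $uu^*=1$.
\end{proof}

\begin{proposition}\label{prop:B}
$\mathcal B$ is a unital $*$-algebra with $\Delta(\mathcal B)\subset\mathcal B\odot\mathcal B$, and $(B,\Delta)$ is a compact quantum group with faithful Haar measure $h|_B$.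
\end{proposition}

\begin{proof}
The unit is a corepresentation, and products of coefficients are coefficients, as noted in Section~\ref{sec:first}. For the involution, let $u$ be a unitary corepresentation and $w=(u_{ij}^*)_{ij}$, a corepresentation that need not be unitary. We correct it by an invariant inner product. Let $Y=(\mathrm{id}\otimes h)(w^*w)\ge0$. Applying $h$ to the second leg of $w_{13}^*w_{12}^*w_{12}w_{13}$ gives $Y=w^*Yw$. If $Yz=0$ for a scalar vector $z$, then $wz=0$ by faithfulness, that is, $\sum_jz_ju_{ij}^*=0$ for all $i$. Multiplying on the right by $u_{il}$ and summing over $i$ gives $z_l=0$. So $Y$ is invertible, and $w'=Y^{1/2}wY^{-1/2}$ is a corepresentation with $w'^*w'=1$. It is unitary by Lemma~\ref{lem:unitary}, and $u_{ij}^*$ is an entry of $Y^{-1/2}w'Y^{1/2}$, so $u_{ij}^*\in\mathcal B$. The cancellation laws for $B$ follow from Lemma~\ref{lem:slice}.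
\end{proof}

The unitary corepresentations of $A$ and of $B$ are the same, so $\mathcal B$ is the Hopf $*$-algebra of the quantum group $\mathbb G=(B,\Delta)$.

An \emph{intertwiner} from $v$ to $u$ is a scalar matrix $T$ with $uT=Tv$. For unitary $u,v$ the adjoint $T^*$ is an intertwiner from $u$ to $v$. Call $u$ \emph{irreducible} if its self-intertwiners are the multiples of $1$, and call $u,v$ \emph{equivalent} if there is a unitary intertwiner. Cutting $u$ by minimal projections of the $*$-algebra of its self-intertwiners decomposes it into irreducibles, so $\mathcal B$ is spanned by the coefficients of irreducible unitary corepresentations, and also by their adjoints. If $u,v$ are irreducible and $T$ is an intertwiner, then $T^*T$ and $TT^*$ are multiples of $1$, so $T=0$ unless $u,v$ are equivalent.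

\begin{lemma}\label{lem:FG}
Let $u,v$ be irreducible unitary corepresentations. If they are inequivalent, then $h(u_{ij}^*v_{kp})=0$. There are positive definite matrices $F,G$, depending on $u$, with
\[
h(u_{ij}^*u_{kp})=\delta_{jp}F_{ik},\qquad h(u_{jk}u_{pq}^*)=\delta_{jp}G_{kq},
\]
and $u$ is equivalent to a corepresentation for which $F$ is diagonal.
\end{lemma}

\begin{proof}
Let $T$ be a scalar matrix and $T'=(\mathrm{id}\otimes h)(u^*Tv)$. Applying $h$ to the second leg of $u_{13}^*u_{12}^*Tv_{12}v_{13}$ gives $T'=u^*T'v$, so $T'$ is an intertwiner. For $T=e_{ik}$ its $(j,p)$ entry is $h(u_{ij}^*v_{kp})$. This gives the first claim and the formula with $F$. Applying $h$ to the third leg of $u_{12}u_{13}Tu_{13}^*u_{12}^*$ shows that $(\mathrm{id}\otimes h)(uTu^*)$ is a self-intertwiner; for $T=e_{kq}$ its $(j,p)$ entry is $h(u_{jk}u_{pq}^*)$. For a scalar vector $z$ and any $j$, $\sum\bar z_iF_{ik}z_k=h(y_j^*y_j)\ge0$ with $y_j=\sum_kz_ku_{kj}$. If this is $0$, all $y_j$ vanish, and $z=0$ because $u$ is invertible. For $G$ use $\sum\bar z_kG_{kq}z_q=h(y_jy_j^*)$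 with $y_j=\sum_k\bar z_ku_{jk}$. Finally $(\mathrm{id}\otimes h)(u^*Tu)=\mathrm{Tr}(TF^{\mathsf T})1$, so replacing $u$ by $U^*uU$ with a scalar unitary $U$ replaces $F^{\mathsf T}$ by $U^*F^{\mathsf T}U$.
\end{proof}

\subsection*{Translations on $H$}
For a compact semigroup $X$, a vector $\eta\in L^2(X)$ has the orbit map $y\mapsto\eta(\cdot\,y)$, a continuous function $X\to L^2(X)$. The quantum substitute for $C(X,H)$ is a Hilbert module. For a unital C$^*$-algebra $C$ let $H\otimes C$ be the completion of the right $C$-module $H\odot C$ for the $C$-valued inner product $\langle\eta\otimes a,\eta'\otimes a'\rangle=\langle\eta,\eta'\rangle a^*a'$ and the norm $\|w\|=\|\langle w,w\rangle\|^{1/2}$. Recall that $\langle wa,w'a'\rangle=a^*\langle w,w'\rangle a'$, $\|\langle w,w'\rangle\|\le\|w\|\,\|w'\|$, $\|wa\|\le\|w\|\,\|a\|$, and $w=\sum_ie_i\otimes\langle e_i\otimes1,w\rangle$ in norm for an orthonormal basis $(e_i)$ of $H$. We use these contractions, defined on elementary tensors as the notation suggests.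
\begin{itemize}
\item $\Lambda\otimes\mathrm{id}:A\otimes C\to H\otimes C$, with $\langle(\Lambda\otimes\mathrm{id})z,(\Lambda\otimes\mathrm{id})z'\rangle=(h\otimes\mathrm{id})(z^*z')$.
\item $\mathrm{id}\otimes\varphi:H\otimes A\to H\otimes(A\otimes A)$ for a unital $*$-homomorphism $\varphi:A\to A\otimes A$, with inner products $\varphi(\langle w,w'\rangle)$ and $(\mathrm{id}\otimes\varphi)(wa)=(\mathrm{id}\otimes\varphi)(w)\varphi(a)$. We use $\varphi=\Delta$, and $\varphi(a)=a\otimes1$, written $w\mapsto w\otimes1$.
\item $\mathrm{id}\otimes h:H\otimes A\to H$ and $\mathrm{id}\otimes\mathrm{id}\otimes h:H\otimes(A\otimes A)\to H\otimes A$. They are contractive by the Schwarz inequality $\Phi(z)^*\Phi(z)\le\Phi(z^*z)$ for the unital completely positive maps $\Phi=h$ and $\Phi=\mathrm{id}\otimes h$, applied to the terms of a finite sum $\sum_ie_i\otimes z_i$. Also $\langle\zeta,(\mathrm{id}\otimes h)w\rangle=h(\langle\zeta\otimes1,w\rangle)$.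
\end{itemize}

Put $\beta(\Lambda(a))=(\Lambda\otimes\mathrm{id})\Delta(a)$. Then $\langle\beta\Lambda(a),\beta\Lambda(a')\rangle=(h\otimes\mathrm{id})\Delta(a^*a')=h(a^*a')1$, so $\beta$ extends to a linear map
\begin{equation}\label{eq:beta}
\beta:H\to H\otimes A,\qquad\langle\beta(\eta),\beta(\eta')\rangle=\langle\eta,\eta'\rangle1 .
\end{equation}
The map $\beta\otimes\mathrm{id}:\eta\otimes a\mapsto(\beta(\eta)\otimes1)(1\otimes a)$ satisfies $\langle(\beta\otimes\mathrm{id})w,(\beta\otimes\mathrm{id})w'\rangle=1\otimes\langle w,w'\rangle$ by \eqref{eq:beta}, so it extends to $H\otimes A\to H\otimes(A\otimes A)$. On $\Lambda(a)$, the maps $(\beta\otimes\mathrm{id})\beta$ and $(\mathrm{id}\otimes\Delta)\beta$ give $\Lambda\otimes\mathrm{id}\otimes\mathrm{id}$ applied to $(\Delta\otimes\mathrm{id})\Delta(a)$ and to $(\mathrm{id}\otimes\Delta)\Delta(a)$. By coassociativity and continuity,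
\begin{equation}\label{eq:coact}
(\beta\otimes\mathrm{id})\beta=(\mathrm{id}\otimes\Delta)\beta .
\end{equation}

Call a finite-dimensional subspace $K\subset H$ \emph{invariant} if $\beta(K)\subset K\odot A$. Let $(e_i)$ be an orthonormal basis of such a $K$ and write $\beta(e_j)=\sum_ie_i\otimes u_{ij}$. Then \eqref{eq:beta} says $u^*u=1$, and \eqref{eq:coact} says $\sum_{i,p}e_i\otimes u_{ip}\otimes u_{pj}=\sum_ie_i\otimes\Delta(u_{ij})$. By Lemma~\ref{lem:unitary}, $u$ is a unitary corepresentation, and $uu^*=1$ gives
\begin{equation}\label{eq:inv}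
e_i\otimes1=\sum_j\beta(e_j)u_{ij}^* .
\end{equation}

To produce invariant subspaces we average a rank-one operator over an orbit. For $\eta,\zeta\in H$ put
\[
C_\eta\zeta=(\mathrm{id}\otimes h)\big(\beta(\eta)\langle\beta(\eta),\zeta\otimes1\rangle\big);
\]
classically $C_\eta\zeta=\int\eta_y\langle\eta_y,\zeta\rangle\,d\mu(y)$ with $\eta_y=\eta(\cdot\,y)$.

\begin{lemma}\label{lem:C}
$C_\eta$ is a positive compact operator, $C_\eta=0$ only if $\eta=0$, and the eigenspaces of $C_\eta$ for nonzero eigenvalues are invariant.
\end{lemma}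

\begin{proof}
For $w\in H\otimes A$ the operator $\zeta\mapsto(\mathrm{id}\otimes h)(w\langle w,\zeta\otimes1\rangle)$ depends norm-continuously on $w$ and has finite rank for $w\in H\odot A$, so $C_\eta$ is compact. With $x=\langle\zeta\otimes1,\beta(\eta)\rangle$ we have $\langle\zeta,C_\eta\zeta\rangle=h(xx^*)\ge0$. If $C_\eta=0$, faithfulness gives $\langle\zeta\otimes1,\beta(\eta)\rangle=0$ for all $\zeta$, so $\beta(\eta)=0$ and $\eta=0$ by \eqref{eq:beta}.

Let $\omega=(\mathrm{id}\otimes\Delta)\beta(\eta)=(\beta\otimes\mathrm{id})\beta(\eta)$ and define a bounded linear map on $H\otimes A$ by $Z(w)=(\mathrm{id}\otimes\mathrm{id}\otimes h)(\omega\langle\omega,w\otimes1\rangle)$. We evaluate it using each description of $\omega$. First let $w=\beta(\zeta)$ and $c=\langle\beta(\eta),\zeta\otimes1\rangle$. Then $w\otimes1=(\beta\otimes\mathrm{id})(\zeta\otimes1)$, so $\langle\omega,w\otimes1\rangle=1\otimes c$ and $\omega(1\otimes c)=(\beta\otimes\mathrm{id})(\beta(\eta)c)$. Since $(\mathrm{id}\otimes\mathrm{id}\otimes h)(\beta\otimes\mathrm{id})=\beta\circ(\mathrm{id}\otimes h)$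 (both send $\eta'\otimes a$ to $h(a)\beta(\eta')$), we get $Z(\beta(\zeta))=\beta(C_\eta\zeta)$. Next let $w=\zeta'\otimes a$ and $c'=\langle\beta(\eta),\zeta'\otimes1\rangle$. Then $w\otimes1=(\mathrm{id}\otimes\Delta)(\zeta'\otimes1)\,(a\otimes1)$, so $\omega\langle\omega,w\otimes1\rangle=(\mathrm{id}\otimes\Delta)(\beta(\eta)c')\,(a\otimes1)$. The invariance $(\mathrm{id}\otimes h)\Delta=h(\cdot)1$ gives $Z(\zeta'\otimes a)=C_\eta\zeta'\otimes a$. Hence $\langle e\otimes1,Z(w)\rangle=\langle C_\eta e\otimes1,w\rangle$ for $e\in H$ and all $w\in H\otimes A$, by linearity and continuity.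

Let $C_\eta\zeta=\lambda\zeta$ with $\lambda\ne0$, and let $e$ be an eigenvector with eigenvalue $\lambda'\ne\lambda$. Then $\lambda\langle e\otimes1,\beta(\zeta)\rangle=\langle e\otimes1,Z(\beta(\zeta))\rangle=\lambda'\langle e\otimes1,\beta(\zeta)\rangle$, so this inner product is $0$. Expanding $\beta(\zeta)$ in an orthonormal basis of eigenvectors leaves only the finitely many terms from the $\lambda$-eigenspace.
\end{proof}

\begin{proposition}\label{prop:dense}
$\Lambda(\mathcal B)$ is dense in $H$.
\end{proposition}

\begin{proof}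
Let $H_f$ be the closed span of the invariant subspaces, and let $\eta\perp H_f$. By Lemma~\ref{lem:C} and the spectral theorem, the range of $C_\eta$ lies in $H_f$. For a basis vector $e_i$ of an invariant subspace, \eqref{eq:inv} and \eqref{eq:beta} give $\langle e_i\otimes1,\beta(\eta)\rangle=\sum_ju_{ij}\langle e_j,\eta\rangle=0$, so $C_\eta e_i=0$; this is where unitarity, not only isometry, of $u$ is used. Thus $C_\eta$ vanishes on $H_f$, $C_\eta^2=0$, $C_\eta=0$ and $\eta=0$. So $H_f=H$.

For $a\in A$ and $b\in\mathcal B$ we have $(\mathrm{id}\otimes h)(\beta(\Lambda(a))b)=\Lambda\big((\mathrm{id}\otimes h)(\Delta(a)(1\otimes b))\big)$, which lies in $\Lambda(\mathcal B)$ by \eqref{eq:s2}. By continuity $(\mathrm{id}\otimes h)(\beta(\eta)b)\in\overline{\Lambda(\mathcal B)}$ for all $\eta\in H$. Applying $\mathrm{id}\otimes h$ to \eqref{eq:inv} gives $e_i\in\overline{\Lambda(\mathcal B)}$, so $H_f\subset\overline{\Lambda(\mathcal B)}$.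
\end{proof}

So $(H,\Lambda,\xi)$ is also the GNS construction of $h|_{\mathcal B}$, and $B=C_r(\mathbb G)$, $N:=B''=L^\infty(\mathbb G)$ act on $H$.

\subsection*{The modular property and the inclusion $A\subset N$}
To show $A\subset N$ we show that $A$ commutes with $N'$. The candidates for generators of $N'$ are the right multiplications by $\mathcal B$. They commute with $A$ once they are known to be bounded on the larger space $\Lambda(A)$, and for this we need to move elements of $\mathcal B$ through $h$ past arbitrary elements of $A$.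

\begin{lemma}\label{lem:mod}
\begin{enumerate}
\item[(a)] $\mathcal B$ is spanned by elements $b$ for which there is $\lambda>0$ with $h(ab)=\lambda h(ba)$ for all $a\in A$.
\item[(b)] For $b\in\mathcal B$ the map $\Lambda(a)\mapsto\Lambda(ab)$, $a\in A$, extends to a bounded operator $\rho(b)\in A'$, and $\rho(b)\xi=b\xi$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $u$ be irreducible, with $F,G$ as in Lemma~\ref{lem:FG} and $F=\mathrm{diag}(F_i)$. For $a\in A$ evaluate $(h\otimes h)((u_{ij}^*\otimes1)\Delta(a)(1\otimes u_{jq}^*))$ in two ways. Slicing the first leg by \eqref{eq:s1} gives $\sum_kh(u_{ik}^*a)h(u_{jk}u_{jq}^*)$, and slicing the second by \eqref{eq:s2} gives $\sum_kh(au_{kq}^*)h(u_{ij}^*u_{kj})$. So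
\begin{equation}\label{eq:mod}
F_i\,h(au_{iq}^*)=\sum_kG_{kq}\,h(u_{ik}^*a).
\end{equation}
(a) Let $Gy=gy$ with $g>0$ and $b=\sum_qy_qu_{iq}^*$. By \eqref{eq:mod}, $F_ih(ab)=\sum_k(Gy)_kh(u_{ik}^*a)=g\,h(ba)$. The eigenvectors $y$ span, so these $b$ span the same space as the $u_{iq}^*$.

(b) Put $a=u_{iq}x$ in \eqref{eq:mod}, with $0\le x\in A$, and sum over $i$:
\[
\sum_iF_i\,h(u_{iq}xu_{iq}^*)=\sum_kG_{kq}\,h\Big(\sum_iu_{ik}^*u_{iq}x\Big)=G_{qq}h(x).
\]
All terms on the left are nonnegative, so $x=a^*a$ gives $\|\Lambda(au_{iq}^*)\|^2\le F_i^{-1}G_{qq}\|\Lambda(a)\|^2$. By linearity $\rho(b)$ is bounded for all $b\in\mathcal B$, and $\rho(b)a'\Lambda(a)=\Lambda(a'ab)=a'\rho(b)\Lambda(a)$.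
\end{proof}

We recall Tomita's theorem. Let $\xi$ be a cyclic and separating unit vector for a von Neumann algebra $N$. The map $x\xi\mapsto x^*\xi$ is closable, and its closure has polar decomposition $J\nabla^{1/2}$, where $J$ is an antiunitary involution and $\nabla$ is positive and self-adjoint. The space $N\xi$ is a core for $\nabla^{1/2}$, $J\xi=\xi$, and $JNJ=N'$.

\begin{proposition}\label{prop:AN}
$A\subset N$, and $\Delta$ is the restriction of the comultiplication of $N$.
\end{proposition}

\begin{proof}
The vector $\xi$ is cyclic for $N$ by Proposition~\ref{prop:dense}. It is cyclic for $N'$, hence separating for $N$, because $\rho(\mathcal B)\subset A'\subset N'$ and $\rho(\mathcal B)\xi=\Lambda(\mathcal B)$. Let $J,\nabla$ belong to $(N,\xi)$, and let $b,\lambda$ be as in Lemma~\ref{lem:mod}(a). By weak density of $B$ in $N$, $h(xb)=\lambda h(bx)$ for $x\in N$. So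
\[
\langle x^*\xi,b\xi\rangle=\lambda\langle b^*\xi,x\xi\rangle=\lambda\langle J\nabla^{1/2}b\xi,J\nabla^{1/2}x^*\xi\rangle=\lambda\langle\nabla^{1/2}x^*\xi,\nabla^{1/2}b\xi\rangle .
\]
Since $N\xi$ is a core for the self-adjoint operator $\nabla^{1/2}$, this says that $\nabla^{1/2}b\xi$ is in its domain and $\nabla b\xi=\lambda^{-1}b\xi$. Hence $\nabla^{1/2}b\xi=\lambda^{-1/2}b\xi$ and
\[
Jb^*J\xi=Jb^*\xi=\nabla^{1/2}b\xi=\lambda^{-1/2}\rho(b)\xi .
\]
Both $Jb^*J$ and $\rho(b)$ lie in $N'$, for which $\xi$ is separating, so $Jb^*J=\lambda^{-1/2}\rho(b)\in A'$. Such $b$ span $\mathcal B=\mathcal B^*$, so $J\mathcal BJ\subset A'$. As $A'$ is weakly closed, $N'=JNJ\subset A'$, and $A\subset A''\subset N''=N$.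

Define $V(\Lambda(a)\otimes\Lambda(c))=\Delta(a)(\xi\otimes c\xi)$ for $a,c\in A$. By invariance $(h\otimes h)((1\otimes c^*)\Delta(a^*a')(1\otimes c'))=h(a^*a')h(c^*c')$, so $V$ extends to an isometry of $H\otimes H$. Its range contains $\Lambda(\mathcal B)\odot\Lambda(\mathcal B)$ by Lemma~\ref{lem:slice}, so $V$ is unitary. From $V(a\otimes1)=\Delta(a)V$ we get $\Delta(a)=V(a\otimes1)V^*$ for $a\in A$. The map $x\mapsto V(x\otimes1)V^*$ is normal on $N$ and agrees with $\Delta$ on $B$, so it is the comultiplication of $N$.
\end{proof}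

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Part (1) is Proposition~\ref{prop:B}, and part (2) is Propositions~\ref{prop:dense} and~\ref{prop:AN}. Given these, part (3) and the converse are Lemma~\ref{lem:inter}.
\end{proof}

\section{Cases in which cancellation is automatic}\label{sec:positive}

We prove Theorem~\ref{thm:C}. By Theorem~\ref{thm:B}, $B\subset A\subset N=B''$, and we must show $A\subset B$. In case (iii) $B$ is finite dimensional, so $B''=B$.

\subsection*{The coamenable case}
A bounded counit is evaluation at the neutral element, and it recovers $a$ as a slice of $\Delta(a)$. Extend $\varepsilon$ to a state $\omega$ on $A$ by the Hahn--Banach theorem. Let $a\in A$ and $a'=(\mathrm{id}\otimes\omega)\Delta(a)\in A$. By \eqref{eq:s1},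
\[
h(u_{ij}^*a')=\omega\Big(\sum_kh(u_{ik}^*a)u_{jk}\Big)=h(u_{ij}^*a)
\]
for every unitary corepresentation $u$. So $\Lambda(a'-a)\perp\Lambda(\mathcal B)$, and $a'=a$ by density and faithfulness.

It remains to see that $a'\in B$. The functionals $h(\cdot\,b)$, $b\in\mathcal B$, form a norm-dense subspace of the predual $N_*$: if $x\in N$ has $h(xb)=\langle x^*\xi,b\xi\rangle=0$ for all $b$, then $x^*\xi=0$ and $x=0$. Their slices $(\mathrm{id}\otimes h)(\Delta(a)(1\otimes b))$ lie in $\mathcal B$ by \eqref{eq:s2}, so $(\mathrm{id}\otimes\psi)\Delta(a)\in B$ for all $\psi\in N_*$. Since $A$ acts faithfully on $H$, the state $\omega$ is the weak$^*$ limit of a net $\psi_i$ of convex combinations of vector states. For $z\in A\odot A$ we have $(\mathrm{id}\otimes\psi_i)(z)\to(\mathrm{id}\otimes\omega)(z)$ in norm, and as $\|\psi_i\|=1$ this extends to $z\in A\otimes A$. Here the hypothesis $\Delta(a)\in A\otimes A$ enters: with $z=\Delta(a)$ we get $a=a'\in B$. This proves (ii).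

\subsection*{The tracial case}
On a compact group the convolution of two bounded measurable functions is continuous, because $\|x*y\|_\infty\le\|x\|_2\|y\|_\infty$ and matrix coefficients are dense in $L^2$. We show that this persists when $h|_B$ is a trace, with convolution realized by a conditional expectation.

By normality $h$ is a trace on $N$. Let $(u^\alpha)$ be a complete family of inequivalent irreducible unitary corepresentations, of sizes $d_\alpha$. In Lemma~\ref{lem:FG} the trace property gives $\delta_{jp}F_{ik}=\delta_{ik}G_{pj}$. So $F_{ik}=\delta_{ik}G_{11}$ is a multiple of $1$, and $\sum_iu_{ij}^*u_{ij}=1$ fixes the constant: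
\begin{equation}\label{eq:kac}
h\big(u^{\alpha*}_{ij}u^\beta_{kl}\big)=\delta_{\alpha\beta}\delta_{ik}\delta_{jl}/d_\alpha .
\end{equation}
In particular the $u^\alpha_{ij}$ form a basis of $\mathcal B$. Write $\|x\|_2=\|x\xi\|$. For $x=\sum c^\alpha_{ij}u^\alpha_{ij}\in\mathcal B$ put $x^\flat=\sum c^\alpha_{ij}u^{\alpha*}_{ji}$, and for $y\in N$ put
\[
x\star y=(h\otimes\mathrm{id})\big((x^\flat\otimes1)\Delta(y)\big).
\]
By \eqref{eq:s1}, $u^\alpha_{ij}\star y=\sum_lh(u^{\alpha*}_{jl}y)\,u^\alpha_{il}$, so $x\star y\in\mathcal B$. By \eqref{eq:kac}, $\|(x^\flat)^*\|_2^2=\sum|c^\alpha_{ij}|^2/d_\alpha=\|x\|_2^2$. The functional $h(x^\flat\,\cdot)$ has norm at most $\|(x^\flat)^*\|_2$, so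
\begin{equation}\label{eq:conv}
\|x\star y\|\le\|x\|_2\,\|y\|\qquad(x\in\mathcal B,\ y\in N).
\end{equation}

The vector $\xi_2=\xi\otimes\xi$ is cyclic and separating for $N\mathbin{\bar\otimes}N$ and defines the faithful normal trace $h\otimes h$. Recall that a von Neumann subalgebra of an algebra with such a trace is the range of a trace-preserving conditional expectation. For the subalgebra $\Delta(N)$ this is a contractive projection $\mathcal E:N\mathbin{\bar\otimes}N\to\Delta(N)$ with $\mathcal E(z)\xi_2=p\,z\xi_2$, where $p$ is the orthogonal projection onto $\overline{\Delta(N)\xi_2}$.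

\begin{lemma}\label{lem:E}
$\mathcal E(x\otimes y)=\Delta(x\star y)$ for $x\in\mathcal B$, $y\in N$, and $\mathcal E(N\otimes N)\subset\Delta(B)$.
\end{lemma}

\begin{proof}
Since $(h\otimes h)\Delta=h$, the map $x\xi\mapsto\Delta(x)\xi_2$ is isometric, so the vectors $\sqrt{d_\gamma}\,\Delta(u^\gamma_{st})\xi_2$ form an orthonormal basis of the range of $p$. By \eqref{eq:kac},
\[
(h\otimes h)\big(\Delta(u^\gamma_{st})^*(u^\alpha_{ij}\otimes y)\big)=\sum_kh(u^{\gamma*}_{sk}u^\alpha_{ij})\,h(u^{\gamma*}_{kt}y)=\delta_{\gamma\alpha}\delta_{si}\,h(u^{\alpha*}_{jt}y)/d_\alpha .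
\]
Hence $p(u^\alpha_{ij}\xi\otimes y\xi)=\sum_th(u^{\alpha*}_{jt}y)\Delta(u^\alpha_{it})\xi_2=\Delta(u^\alpha_{ij}\star y)\xi_2$, and the first claim follows because $\xi_2$ is separating. Now let $x,y\in N$ and choose $x_k\in\mathcal B$ with $\|x_k-x\|_2\to0$. By \eqref{eq:conv} the sequence $x_k\star y$ is norm Cauchy, with limit $c\in B$, and $\Delta(c)\xi_2=\lim_kp(x_k\xi\otimes y\xi)=p(x\xi\otimes y\xi)=\mathcal E(x\otimes y)\xi_2$. So $\mathcal E(x\otimes y)=\Delta(c)$. Since $\Delta(B)$ is norm closed and $\mathcal E$ is contractive, $\mathcal E(N\otimes N)\subset\Delta(B)$.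
\end{proof}

For $a\in A$ we have $\Delta(a)\in A\otimes A\subset N\otimes N$, so $\Delta(a)=\mathcal E(\Delta(a))\in\Delta(B)$, and $a\in B$ because $\Delta$ is injective on $N$. This proves (i) and completes the proof of Theorem~\ref{thm:C}.

\begin{remark}
The two proofs show which ingredients of the counterexample escape them. If $h$ is a trace, every $P\in\mathcal B$ satisfies
\[
\|P\|=\|\mathcal E(\Delta(P))\|\le\|P\star P\|+\|\Delta(P)-P\otimes P\|\le\|P\|_2\|P\|+\|\Delta(P)-P\otimes P\|,
\]
whereas the element of Lemma~\ref{lem:P} has left side at least $1-q^2$ and right side at most $4q$. So elements like $P_n$ need a non-tracial Haar state. In the free product of Section~\ref{sec:first}, $\varepsilon(\alpha)=1$ gives $\varepsilon(P_1+\dots+P_k)=k$, while $\|P_1+\dots+P_k\|\le\frac{17}{16}$ by Lemma~\ref{lem:free}(c). The almost orthogonality that makes the sums converge thus forces the counit to be unbounded.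
\end{remark}

\begin{thebibliography}{9}

\bibitem{Aspects}
\emph{Aspects of compact quantum group theory},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2004-132-10/\allowbreak S0002-9939-04-07400-3/\allowbreak S0002-9939-04-07400-3.pdf}

\bibitem{Wang}
Wang, \emph{Free products of compact quantum groups}, 1995.

\bibitem{Wor}
Woronowicz, \emph{Compact quantum groups}.

\end{thebibliography}
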